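# Two likelihood peaks inside one region of a real Grassmannian

## 1. A circulant path next to the all-ones matrix

Let $\mathbf 1=(1,1,1)^T$, let $J=\mathbf 1\mathbf 1^T$ be the all-ones $3\times3$ matrix, let $\Pi=I-\frac13J$ be the orthogonal projection onto the plane $\mathbf 1^\perp$, and let $N$ be the antisymmetric matrix with $N_{12}=N_{23}=N_{31}=1$. Let $p^*=\frac{\sqrt{53}-3}{22}$ be the positive root of $11p^2+3p-1=0$. For $\varepsilon>0$ and an angle $\theta$ put
$$A_{\varepsilon,\theta}=J+\varepsilon X_\theta,\qquad X_\theta=p^*\Big(\cos\theta\;\Pi+\sin\theta\;\tfrac{1}{\sqrt3}N\Big).\tag{1}$$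
This is a circulant matrix: the $(i,j)$ entry of $X_\theta$ is $\frac23p^*\cos\big(\theta-\frac{2\pi}3(j-i)\big)$. For instance $(X_\theta)_{12}=p^*(-\frac13\cos\theta+\frac1{\sqrt3}\sin\theta)=\frac23p^*\cos(\theta-\frac{2\pi}3)$.

We look at the signs of all minors along this path. Two formulas, valid for every $3\times3$ matrix $Y$, do the work. Write $Y_{ij,kl}$ for the $2\times 2$ submatrix of $Y$ with rows $i<j$ and columns $k<l$. Expanding $(1+y_{ik})(1+y_{jl})-(1+y_{il})(1+y_{jk})$ gives
$$\det (J+Y)_{ij,kl}=(e_i-e_j)^TY(e_k-e_l)+\det Y_{ij,kl}.\tag{2}$$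
Since $J=\mathbf 1\mathbf 1^T$ has rank one,
$$\det(J+Y)=D(Y)+\det Y,\qquad D(Y)=\mathbf 1^T\mathrm{adj}(Y)\mathbf 1=3\det\big(\Pi Y\Pi|_{\mathbf 1^\perp}\big).\tag{3}$$
The last equality follows by passing to an orthonormal basis whose first vector is $\mathbf 1/\sqrt3$. In it, $\frac13\mathbf 1^T\mathrm{adj}(Y)\mathbf 1$ is the $(1,1)$ entry of the adjugate, which is the minor left after deleting the first row and column. That minor is the determinant of the compression of $Y$ to $\mathbf 1^\perp$.

The matrix $N$ satisfies $N\mathbf 1=0$ and is antisymmetric, so it preserves $\mathbf 1^\perp$ and acts there, in an orthonormal basis, as $\begin{pmatrix}0&-b\\b&0\end{pmatrix}$ with $2b^2=|N|^2=6$ (here $|\cdot|$ is the Frobenius norm, and $\langle\cdot,\cdot\rangle$ its inner product). Orient the basis so that $b=\sqrt3$. We keep this basis. So $\frac1{\sqrt3}N$ is a quarter turn of $\mathbf 1^\perp$, and on $\mathbf 1^\perp$ **the matrix $X_\theta$ is $p^*$ times the rotation by $\theta$**; moreover $X_\theta\mathbf 1=0$.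

**Lemma 1.** Let $0<\theta_1<\pi/6$. For all sufficiently small $\varepsilon>0$, every minor of $A_{\varepsilon,\theta}$ is nonzero for all $|\theta|\le\theta_1$, and the entries, the principal $2\times2$ minors and the determinant are positive.

**Proof.** The entries tend to $1$ as $\varepsilon\to0$, uniformly in $\theta$. The vectors $e_i-e_j$ $(i\neq j)$ lie in $\mathbf 1^\perp$, have length $\sqrt2$, and make mutual angles that are multiples of $\pi/3$. So by (2) the $2\times2$ minor with rows $i,j$ and columns $k,l$ is $\varepsilon$ times
$$(e_i-e_j)^TX_\theta(e_k-e_l)+O(\varepsilon)=2p^*\cos\big(\theta+\nu\tfrac\pi3\big)+O(\varepsilon),$$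
with an integer $\nu$ depending on the minor, and $\nu=0$ for principal minors. A multiple of $\pi/3$ is at distance at least $\pi/6$ from the zeros $\frac\pi2+\pi\mathbb Z$ of the cosine. Hence for $|\theta|\le\theta_1<\pi/6$ the leading coefficient stays away from $0$, and for $\nu=0$ it is positive. Finally $\det X_\theta=0$ and $D(X_\theta)=3p^{*2}$, so $\det A_{\varepsilon,\theta}=3\varepsilon^2p^{*2}>0$ by (3). $\square$

To measure the position on the path, use the linear function
$$h(A)=\langle N,A\rangle=a_{12}+a_{23}+a_{31}-a_{21}-a_{32}-a_{13},\qquad h(J)=0,\quad h(A_{\varepsilon,\theta})=2\sqrt3\,\varepsilon p^*\sin\theta .$$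

Here is what the path is for. All its points lie in one connected component of the set of matrices with no vanishing minor. We shall choose a function of likelihood type whose values at the two ends $\theta=\pm\theta_1$ are larger than its values at *all* points of that component with $h=0$. The wall $\{h=0\}$ then separates the component into two sides, and each side carries its own peak. A conjecture, to which we now turn, says that there is only one.

## 2. Plücker regions and the parametric likelihood

Let $1\le d<n$. Points of the Grassmannian $\mathbf{Gr}(d,n)$ are represented in the chart $[\,I_d\mid A\,]$ with $A$ a $d\times(n-d)$ matrix, and for a $d$-subset $I\subseteq[n]$ the Plücker coordinate $p_I(A)$ is the minor of $[\,I_d\mid A\,]$ on the columns $I$. So $p_{12\cdots d}=1$. Up to fixed signs the $p_I(A)$ are exactly the minors of $A$ of all sizes, the empty minor being $1=p_{12\cdots d}$. Put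
$$S=\sum_Jp_J^2=\det(I+AA^T),\qquad q_I=\frac{p_I^2}{S},\qquad U=\sum_Iu_I ,$$
where the formula for $S$ is Cauchy–Binet and $u=(u_I)\in\mathbb R^{\binom nd}_{>0}$ is a data vector. The squared Grassmannian is the image of $p\mapsto(p_I^2)_I$, viewed as a model of probability distributions $(q_I)$, and the parametric log-likelihood is
$$\ell_u(A)=\sum_Iu_I\log\big(p_I(A)^2\big)-U\log S(A)=\sum_Iu_I\log q_I(A).$$
At real points $0\le q_I\le1$, so every term of $\ell_u$ is $\le0$; this will be used all the time.

**Definition (critical points).** The *parametric critical points* are the complex zeros of $\nabla\ell_u$ with all $p_I\ne0$ and $S\ne0$. They are *real* if $A$ is real. *Parametric local maxima* are real parametric critical points that are local maxima of $\ell_u$ on the real chart.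

**Definition (admissible data).** The vector $u\in\mathbb R_{>0}^{\binom nd}$ is *admissible* if the number of complex parametric critical points equals its generic (maximal finite) value, and the Hessian of $\ell_u$ is nonsingular at each of them.

Example: $(d,n)=(1,2)$. Here $\ell_u(a)=u_1\log a^2-(u_0+u_1)\log(1+a^2)$. The equation $\ell_u'=0$ reads $u_1(1+a^2)=(u_0+u_1)a^2$, so $a^2=u_1/u_0$: two critical points, for every $u>0$. At them $1+a^2=U/u_0$ and
$$\ell_u''=-\frac{2u_1}{a^2}-\frac{2U(1-a^2)}{(1+a^2)^2}=-2u_0-\frac{2u_0(u_0-u_1)}{U}=-\frac{4u_0^2}{U}\neq0 .$$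
So every $u>0$ is admissible.

**Definition (regions and sign vectors).** Let $\mathbf{Gr}^\circ_{\mathbb R}=\mathbf{Gr}_{\mathbb R}(d,n)^\circ$ be the open set of real points with all Plücker coordinates nonzero; it lies in the chart. Its connected components are the *regions*. The set of sign vectors $(\mathrm{sign}\,p_I)_I$, normalized by $p_{12\cdots d}=1$, realized on $\mathbf{Gr}^\circ_{\mathbb R}$ is $\mathrm{sgn}(\mathbf{Gr}_{\mathbb R}(d,n))$.

Example: $(d,n)=(2,4)$. With $A=\begin{pmatrix}a&b\\c&e\end{pmatrix}$ the coordinates are, up to sign, $1,a,b,c,e,ae-bc$. Of the $16$ sign patterns of $(a,b,c,e)$, eight have $ae$ and $bc$ of opposite signs; then the sign of $ae-bc$ is forced. For the other eight both signs occur. So there are $8+16=24$ sign vectors. Each is realized on one region: in the coordinates $\log|a|,\dots,\log|e|$ the set is all of $\mathbb R^4$ or an open half-space $\log|a|+\log|e|\gtrless\log|b|+\log|c|$. So there are $24$ regions.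

Each $p_I$ has constant sign on a region, and every region contains a local maximum (Lemma 3 below). So for admissible $u$
$$\#\mathrm{sgn}(\mathbf{Gr}_{\mathbb R}(d,n))\le\#\{\text{regions}\}\le\#\{\text{parametric local maxima}\}\le\#\{\text{real parametric critical points}\}.\tag{4}$$
The conjecture, from the slides "Likelihood Geometry of the Squared Grassmannian", is that the last two inequalities are equalities for every admissible $u$. In plain words: each region has exactly one peak and no other critical point. It is known for $d=2$, where regions and complex parametric critical points both number $2^{n-2}(n-1)!$ (which is $24$ for $n=4$, as above). For $(3,6)$ there is numerical evidence: with $17664$ complex critical points, $11904$ were found to be real, all of them local maxima, for data sampled uniformly from $\{1,\dots,1000\}$, and numerical computations indicate $11904$ sign vectors.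

**Theorem 2.** Let $1\le d<n$.

1. If $3\le d\le n-3$, there is a nonempty open set $\mathcal U\subset\mathbb R_{>0}^{\binom nd}$ such that every admissible $u\in\mathcal U$ satisfies
$$\#\{\text{local maxima}\}\ge\#\{\text{regions}\}+2^{n-1},\qquad \#\{\text{real critical points}\}\ge\#\{\text{local maxima}\}+2^{n-1}.$$
Almost every $u\in\mathcal U$ is admissible. So both conjectured equalities fail, on a set of data of positive measure.
2. If $\min(d,n-d)\le2$, then for every $u\in\mathbb R_{>0}^{\binom nd}$ each realizable normalized sign vector is realized on exactly one region, and each region contains exactly one real critical point, its global maximum. So all four quantities in (4) are equal.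

Hence, for given $(d,n)$, the conjecture holds if and only if $\min(d,n-d)\le2$. In particular it is false, already for $(3,6)$.

## 3. Compact superlevel sets

The aim here is a peak in every region.

**Lemma 3.** Let $u>0$, let $R$ be a region and $c\in\mathbb R$. Then $\{A\in R:\ell_u(A)\ge c\}$ is compact. In particular $\ell_u$ attains a maximum on $R$.

**Proof.** If $\ell_u(A)\ge c$, then, all terms being $\le0$, each term satisfies $u_I\log q_I\ge c$, so $q_I\ge e^{c/u_I}$. The set $\{q_I\ge e^{c/u_I}\ \forall I\}$ is closed in the compact space $\mathbf{Gr}_{\mathbb R}(d,n)$, on which the $q_I$ are continuous, and it is contained in $\mathbf{Gr}_{\mathbb R}^\circ$. A connected component of the manifold $\mathbf{Gr}_{\mathbb R}^\circ$ is closed in it, so the intersection with $R$ is compact; and $\{A\in R:\ell_u\ge c\}$ is a closed subset of this intersection. Taking $c$ to be a value of $\ell_u$ on $R$ gives the maximum. $\square$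

## 4. Concavity in angles when $\min(d,n-d)\le2$

We prove part 2 of Theorem 2. It settles the small cases, and it is the argument one would first try to extend.

**Step 1: reduction.** The purpose is to see that uniqueness of critical points is enough, and to cut down to $d\le 2$. The minors of $A$ and $A^T$ agree, so $A\mapsto A^T$ identifies the problem for $(d,n)$ with that for $(n-d,n)$ with relabelled data, including regions and sign vectors (up to fixed signs). So assume $d\in\{1,2\}$. By Lemma 3 each region contains a global maximum of $\ell_u$ on it, which is a real critical point. It therefore suffices to show that *for each normalized sign vector there is at most one real critical point with that sign vector*. Then two regions cannot share a sign vector, and a region cannot have two critical points.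

**Step 2: $d=1$.** This is the case one can solve outright. The coordinates are $1,a_1,\dots,a_{n-1}$ with weights $u_0,\dots,u_{n-1}$, and $S=1+\sum a_i^2$. Vanishing of $\partial\ell_u/\partial a_i=2u_i/a_i-2Ua_i/S$ means $u_i=Ua_i^2/S$. Summing over $i\ge1$ gives $U-u_0=U(S-1)/S$, so $u_0=U/S$. Hence $a_i^2=u_i/u_0$: one point per sign vector.

**Step 3: $d=2$, separating lengths from angles.** The purpose is to reduce to a function of angles alone. For $V=(v_1,\dots,v_n)\in\mathbb R^{2\times n}$ put
$$\tilde\ell(V)=\sum_{i<j}u_{ij}\log\det(v_i,v_j)^2-U\log\det(VV^T).$$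
It is invariant under $V\mapsto gV$, $g\in GL_2(\mathbb R)$, since both parts change by $U\log(\det g)^2$. The map $(g,A)\mapsto g[\,I_2\mid A\,]$ is a diffeomorphism from $GL_2(\mathbb R)\times\mathbb R^{2\times(n-2)}$ onto $\{V:\det(v_1,v_2)\ne0\}$, and it pulls $\tilde\ell$ back to $\ell_u(A)$ (Cauchy–Binet). So critical points of $\ell_u$ correspond to $GL_2(\mathbb R)$-orbits of critical points of $\tilde\ell$. Multiplying by $(VV^T)^{-1/2}$, represent a critical point by $V$ with $VV^T=I$, and write $v_i=c_i(\cos\theta_i,\sin\theta_i)$ with $c_i>0$; all $v_i\ne0$ because all $p_{ij}\ne0$.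

Scaling $v_i$ to $e^sv_i$ and differentiating at $s=0$ gives $2\sum_{j\ne i}u_{ij}=U\operatorname{tr}(2v_iv_i^T)=2Uc_i^2$. So the $c_i$ are determined by $u$. Next rotate $v_i$ alone. With $w$ equal to $v_i$ turned by $90^\circ$, the derivative of $\log\det VV^T$ at $VV^T=I$ is $\operatorname{tr}(wv_i^T+v_iw^T)=2\,v_i\cdot w=0$. Since $\det(v_i,v_j)=c_ic_j\sin(\theta_j-\theta_i)$, it follows that $\theta$ is a critical point of
$$G(\theta)=\sum_{i<j}u_{ij}\log\sin^2(\theta_i-\theta_j).$$

**Step 4: $d=2$, a segment that stays inside.** The purpose is to join two critical points by a straight line in $\theta$ on which $G$ is defined. Let $V,V'$ be two such critical points with the same normalized sign vector. Applying elements of $O(2)$ (which keep $VV^T=I$), assume $p_{12}>0$ for both, so that all $p_{ij}$ have equal signs for $V$ and $V'$, and then $\theta_1=\theta_1'=0$. For $j\ge2$ we have $\operatorname{sign}\sin\theta_j=\operatorname{sign}p_{1j}=\operatorname{sign}\sin\theta_j'$. So choose $\theta_j,\theta_j'$ both in $(0,\pi)$ or both in $(-\pi,0)$. For distinct $i,j\ge2$ the differences $\theta_j-\theta_i$ and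 $\theta_j'-\theta_i'$ then lie both in $(-\pi,\pi)$, or both in $(0,2\pi)$, or both in $(-2\pi,0)$. Their sines have the same sign, that of $p_{ij}$. In each of these three open intervals the sign of the sine determines in which of the two subintervals $(\nu\pi,(\nu+1)\pi)$ the point lies. So both differences lie in the same interval $(\nu\pi,(\nu+1)\pi)$; for $i=1$ this holds by the choice of $\theta_j,\theta_j'$.

**Step 5: $d=2$, strict concavity.** This step forces $V=V'$. By Step 4, $s\mapsto G(\theta+s(\theta'-\theta))$ is defined and smooth on $[0,1]$. With $\delta=\theta'-\theta$, and since $(\log\sin^2)''=-2/\sin^2$, its second derivative is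
$$-\sum_{i<j}\frac{2u_{ij}(\delta_j-\delta_i)^2}{\sin^2(\cdots)},$$
which is negative unless all $\delta_i$ are equal, that is, unless $\delta=0$ (as $\delta_1=0$). But the first derivative vanishes at $s=0$ and at $s=1$, which is impossible for a strictly concave function. So $\theta=\theta'$, and since the $c_i$ agree, $V=V'$. This proves part 2. $\blacksquare$

Now try $d=3$. Half of the argument survives for every $d$: at $VV^T=I$, scaling $v_i$ gives $\sum_{I\ni i}u_I=U|v_i|^2$, and moving $v_i$ perpendicularly to itself does not change $\log\det VV^T$ to first order. So the lengths are still determined by $u$, and the unit vectors form a critical point of $\sum_Iu_I\log\det(\cdot)^2$. Steps 4 and 5 are where it stops. For $d=2$ each determinant of unit vectors is the sine of a *linear* function of the coordinates $\theta$, so one straight segment serves all terms at once. For unit vectors in $\mathbb R^3$ the determinant of three of them is no longer of this form. Nor can another choice of paths repair the proof. A smooth path inside a region along which a function is strictly concave cannot have both ends critical,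 while part 1 of the theorem produces data with two critical points in one region.

## 5. Generic data, a Morse inequality, and walls

The next three lemmas reduce part 1 to finding one wall.

**Lemma 4.** The vectors $u\in\mathbb R^{\binom nd}_{>0}$ that are not admissible form a set of measure $0$.

**Proof.** Let $k=d(n-d)$, $m=\binom nd$, let $X=\{A\in\mathbb C^k:\text{all }p_I\neq0,\ S\ne0\}$, and
$$W=\{(A,u)\in X\times\mathbb C^m:\nabla\ell_u(A)=0\},\qquad\nabla\ell_u=\sum_Iu_I\nabla\log q_I ,$$
where $\nabla\log q_I$ means $\nabla q_I/q_I$.

*$W$ is smooth and irreducible of dimension $m$.* For fixed $A$ the linear map $u\mapsto\nabla\ell_u(A)$ is onto $\mathbb C^k$. Indeed, if $I$ is such that $p_I=\pm a_{ij}$, then $\nabla\log q_I-\nabla\log q_{12\cdots d}=\nabla\log a_{ij}^2=2e_{ij}/a_{ij}$, and these vectors span. So $W$ is a vector bundle of rank $m-k$ over the irreducible smooth variety $X$ of dimension $k$.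

*The projection $\mathrm{pr}:W\to\mathbb C^m$ is finite étale over a nonempty Zariski open set $O$.* By Lemma 3 the image contains $\mathbb R^m_{>0}$, which is Zariski dense, so $\mathrm{pr}$ is dominant. A dominant morphism of irreducible varieties of equal dimension is finite over a nonempty open set, and by generic smoothness it is étale over a smaller one. The set $O$ is connected, so the number of points in the fibers over $O$ is constant: this is the generic number of critical points. It is also the maximal finite one. For near an isolated point of a fiber, a holomorphic map between complex manifolds of equal dimension is open. So if some fiber is finite, fibers over nearby points of $O$ have at least as many points.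

*Étale means nondegenerate.* Differentiating the equation of $W$, its tangent space at $(A,u)$ is
$$\Big\{(a,v):\ \mathrm{Hess}\,\ell_u(A)\,a+\sum_Iv_I\nabla\log q_I(A)=0\Big\},$$
so $\ker d\,\mathrm{pr}\cong\ker\mathrm{Hess}\,\ell_u(A)$. Over $O$ this kernel is $0$.

Hence every $u\in O\cap\mathbb R^m_{>0}$ is admissible. The rest of $\mathbb R^m_{>0}$ lies in the zero set of a nonzero polynomial, which has measure $0$ in $\mathbb R^m$. $\square$

We recall the theorem from Milnor, *Morse Theory*, Thm 3.5: if $f$ is a smooth function on a manifold $M$ without degenerate critical points and every sublevel set $\{f\le a\}$ is compact, then $M$ has the homotopy type of a CW complex with one $\lambda$-cell for each critical point of index $\lambda$.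

**Lemma 5.** For admissible $u$, $\ \#\{\text{real critical points}\}\ge2\,\#\{\text{local maxima}\}-\#\{\text{regions}\}$.

**Proof.** Let $R$ be a region with $c_0$ local maxima. The function $-\ell_u|_R$ has only nondegenerate critical points, and its sublevel sets are compact by Lemma 3. So Milnor's theorem applies. The $0$-cells correspond to the critical points of index $0$, that is, to the local maxima of $\ell_u$. The complex is connected because $R$ is, so its $1$-skeleton is connected and it has at least $c_0-1$ one-cells. Thus $R$ contains at least $c_0-1$ critical points that are not local maxima. Sum over the regions. $\square$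

**Lemma 6 (a wall gives two peaks).** Let $u>0$, let $R$ be a region, $H:R\to\mathbb R$ continuous, and $P^+,P^-\in R$ with $H(P^+)>0>H(P^-)$. If
$$\sup_{R\cap\{H=0\}}\ell_u<\min\big(\ell_u(P^+),\ell_u(P^-)\big),$$
then $R$ contains at least two local maxima of $\ell_u$.

**Proof.** Choose $c$ strictly between the two sides. The compact set $\{A\in R:\ell_u\ge c\}$ avoids $\{H=0\}$. So it is the disjoint union of two compact sets, on which $H>0$ and $H<0$; they contain $P^+$ and $P^-$ respectively. On each, the maximum of $\ell_u$ is $>c$. It is therefore attained in the open set $\{A\in R:\ell_u>c,\ \pm H>0\}$, hence is a local maximum of $\ell_u$. $\square$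

So we need one wall. If $R$ has two peaks, Lemma 5 supplies an extra critical point that is not a maximum, and symmetry will multiply everything by $2^{n-1}$.

## 6. Weights for $\mathbf{Gr}(3,6)$ and the rescaled limit

Now $A$ is a real $3\times 3$ matrix; its $20$ minors are $1$, the nine entries, nine $2\times2$ minors and $\det A$. Let $\tau=J-3I=-3\Pi$, where the last equality is between components along $\mathbf 1^\perp$ only when read literally as $\,-3\Pi=J-3I$. So $\tau_{ij}=1$ off the diagonal and $-2$ on it; in particular $\sum\tau_{ij}=0$ and $|\tau_{ij}|\le2$. For $0<\varepsilon<\frac12$ give weight $1$ to the empty minor, weight $1+\varepsilon\tau_{ij}>0$ to $a_{ij}$, weight $\varepsilon^2$ to $\det A$, and, for the moment, weight $0$ to the $2\times2$ minors: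
$$\Lambda_\varepsilon(A)=\log q_0+\sum(1+\varepsilon\tau_{ij})\log q_{ij}+\varepsilon^2\log q_{\det},\qquad q_0=\tfrac1S,\quad q_{ij}=\tfrac{a_{ij}^2}{S},\quad q_{\det}=\tfrac{(\det A)^2}{S}.$$

**Step 1: isolating the dominant part.** The purpose is to see that the weights of order $1$ pull $A$ toward $J$. Put $K(A)=10\log S-10\log10-\sum\log a_{ij}^2$. Since $\sum\tau_{ij}=0$, the factor $S$ drops out of the $\tau$-term, and
$$\Lambda_\varepsilon(A)+10\log10=-K(A)+\varepsilon\sum\tau_{ij}\log a_{ij}^2+\varepsilon^2\log q_{\det}.\tag{5}$$
Put $y_0=\log(10q_0)$, $y_{ij}=\log(10q_{ij})$ and $g(y)=e^y-1-y\ge0$. Then $K=-y_0-\sum y_{ij}$. Inserting $-y=g(y)+1-e^y$ in each of the ten terms,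
$$K(A)=g(y_0)+\sum g(y_{ij})+10\Big(1-q_0-\sum q_{ij}\Big)\ \ge\ g(y_0)+\sum g(y_{ij}),\tag{6}$$
because the $q$'s of all $20$ minors sum to $1$. So $K\ge0$. Equality requires all $y$'s to vanish and all remaining $q$'s to be $0$, that is, $a_{ij}=\pm1$ and rank one; among matrices with positive entries this is $J$ alone. But $J$ is not in $\mathbf{Gr}^\circ_{\mathbb R}$: the order-one weights have their peak at a point on the boundary of regions, and the weights of order $\varepsilon$ and $\varepsilon^2$ decide how the function looks inside a region near $J$.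

**Step 2: expansion of $K$ at $J$.** We need the second-order term. Let $A=J+Y$ and $M=\Pi Y\Pi$. From $\sum_{i<j}(e_i-e_j)(e_i-e_j)^T=3I-J=3\Pi$ and (2), the squares of the $2\times2$ minors sum to $\operatorname{tr}(3\Pi Y\,3\Pi Y^T)+O(|Y|^3)=9|M|^2+O(|Y|^3)$. By (3), $(\det A)^2=O(|Y|^4)$. Hence
$$S=10+2\sum y'_{ij}+|Y|^2+9|M|^2+O(|Y|^3),$$
where $y'_{ij}$ are the entries of $Y$. With $10\log(1+\frac s{10})=s-\frac{s^2}{20}+O(s^3)$ and $\sum\log a_{ij}^2=2\sum y'_{ij}-|Y|^2+O(|Y|^3)$ we get
$$K(J+Y)=Q(Y)+O(|Y|^3),\qquad Q(Y)=2|Y|^2-\tfrac15\Big(\sum y'_{ij}\Big)^2+9|M|^2 .\tag{7}$$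
Decompose $Y$ orthogonally into $\frac J3Y\frac J3=\varsigma\,\frac J3$ with $\varsigma=\frac13\sum y'_{ij}$, the mixed part $Y_{\rm mix}=\Pi Y\frac J3+\frac J3Y\Pi$, and $M$. As $|J/3|=1$, we have $|Y|^2=\varsigma^2+|Y_{\rm mix}|^2+|M|^2$ and
$$Q(Y)=\tfrac15\varsigma^2+2|Y_{\rm mix}|^2+11|M|^2 .$$
So
$$Q(Y)\ge\tfrac15|Y|^2,\qquad Q(Y)\ge11|M|^2\ \text{ with equality if }Y=M.\tag{8}$$

**Step 3: rescaling.** We zoom in by $Y=\varepsilon X$ so that all three terms of (5) have order $\varepsilon^2$. For $X$ in a compact set, $K(J+\varepsilon X)=\varepsilon^2Q(X)+O(\varepsilon^3)$; next, $\varepsilon\sum\tau_{ij}\log a_{ij}^2=2\varepsilon^2\langle\tau,X\rangle+O(\varepsilon^3)$; and by (3), $\det(J+\varepsilon X)=\varepsilon^2(D(X)+\varepsilon\det X)$, so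
$$\log q_{\det}=4\log\varepsilon+2\log|D(X)+\varepsilon\det X|-\log S .\tag{9}$$
Therefore, locally uniformly on $\{D\ne0\}$ as $\varepsilon\to0$,
$$\varepsilon^{-2}\big(\Lambda_\varepsilon(J+\varepsilon X)+10\log10\big)-4\log\varepsilon\ \longrightarrow\ F(X):=-Q(X)+2\langle\tau,X\rangle+2\log|D(X)|-\log10.\tag{10}$$

**Step 4: coordinates on the limit.** We make $F$ explicit. Let now $M=\Pi X\Pi$. In the basis of $\mathbf 1^\perp$ fixed in Section 1, in which $\frac1{\sqrt3}N$ is $\begin{pmatrix}0&-1\\1&0\end{pmatrix}$, write
$$M|_{\mathbf1^\perp}=\begin{pmatrix}p&-q\\q&p\end{pmatrix}+\begin{pmatrix}r_1&r_2\\r_2&-r_1\end{pmatrix}.$$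
Direct computation, with $\tau=-3\Pi$ and $N=\Pi N\Pi$, gives
$$|M|^2=2(p^2+q^2+r_1^2+r_2^2),\quad D=3(p^2+q^2-r_1^2-r_2^2),\quad\langle\tau,X\rangle=-3\operatorname{tr}M=-6p,\quad h(X)=\langle N,M\rangle=2\sqrt3\,q.\tag{11}$$

**The role of the tilt $\tau$.** On matrices $X=M$ with $r_1=r_2=0$, $p=\rho\cos\theta$, $q=\rho\sin\theta$, formula (10) reads
$$F=-22\rho^2-12\rho\cos\theta+4\log\rho+2\log3-\log10 .$$
Drop $\tau$, and the term $-12\rho\cos\theta$ disappears. The remaining function depends on $\rho$ only and is maximal on the whole ring $\rho^2=\frac1{11}$. This simplest choice of data therefore fails at this order: the ring is flat, so the ends of our path are not higher than its middle. With $\tau$, at fixed $\rho$ the value increases as $\cos\theta$ decreases. On the full ring the highest point is at $\theta=\pi$, but some leading coefficients $\cos(\theta+\nu\frac\pi3)$ of the $2\times2$ minors vanish at $\theta=\pm\frac\pi6$. Our region near the ring sees only an arc around $\theta=0$, and on that arc the middle is the lowest point.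

**Step 5: the two ends and the middle.** We compare the values precisely. For $p>0$ let
$$\varphi(p)=-22p^2-12p+2\log(3p^2)-\log10 .$$
Then $\varphi''=-44-4/p^2<0$, and $\varphi'(p)=-44p-12+4/p$ vanishes where $11p^2+3p-1=0$. So $\varphi$ is strictly concave with maximum at $p^*$. Fix $\theta_1\in(0,\pi/6)$. The matrix $X_\theta$ of (1) satisfies $X_\theta=M$, with $(p,q,r_1,r_2)=(p^*\cos\theta,p^*\sin\theta,0,0)$. Since $\cos\theta_1<1$,
$$F(X_{\pm\theta_1})=-22p^{*2}-12p^*\cos\theta_1+2\log(3p^{*2})-\log10\ >\ \varphi(p^*).\tag{12}$$

## 7. The wall $h=0$ in $\mathbf{Gr}(3,6)$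

For small $\varepsilon$ let $R_\varepsilon$ be the region that contains the path $\{A_{\varepsilon,\theta}\}_{|\theta|\le\theta_1}$ (Lemma 1), and $P_\varepsilon^\pm=A_{\varepsilon,\pm\theta_1}$, so $\pm h(P^\pm_\varepsilon)>0$. Signs of minors are constant on a region. So by Lemma 1 the entries, the determinant and the principal $2\times2$ minors are positive on all of $R_\varepsilon$. The difficulty is that $R_\varepsilon\cap\{h=0\}$ is not confined to the neighborhood of $J$ where (10) applies; the first two steps below confine its competitors.

**Proposition 7.** For all sufficiently small $\varepsilon>0$,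
$$\sup\{\Lambda_\varepsilon(A):A\in R_\varepsilon,\ h(A)=0\}<\min\big(\Lambda_\varepsilon(P_\varepsilon^+),\Lambda_\varepsilon(P_\varepsilon^-)\big).$$

**Proof.** Suppose not. Then, after passing to a subsequence, there are a sign $\sigma$, a sequence $\varepsilon=\varepsilon_k\to0$ and points $A=A_k\in R_\varepsilon$ with $h(A)=0$ and $\Lambda_\varepsilon(A)\ge\Lambda_\varepsilon(P_\varepsilon^\sigma)-\varepsilon^3$. (The suprema are finite: $\Lambda_\varepsilon\le0$, and $A_{\varepsilon,0}$ is in the set.) By (10) at $X_{\sigma\theta_1}$,
$$\Lambda_\varepsilon(A)+10\log10\ \ge\ 4\varepsilon^2\log\varepsilon-C\varepsilon^2.\tag{13}$$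
Here and below $C$ denotes constants independent of $k$, possibly different from line to line.

**Step 1: $A_k\to J$.** The purpose is to bring the competitors into the range of the expansion (7). All $q$'s are $\le1$, so all $y$'s are $\le\log10$. There is $c>0$ with
$$g(y)\ge c\,\min(y^2,|y|)\qquad\text{on }(-\infty,\log10],$$
since the quotient is continuous and positive for $y\ne0$, with limits $\frac12$ at $0$ and $1$ at $-\infty$. Since $a_{ij}^2=q_{ij}/q_0=e^{y_{ij}-y_0}$ and $\sum\tau_{ij}=0$, we have $\sum\tau_{ij}\log a_{ij}^2=\sum\tau_{ij}y_{ij}\le2\sum|y_{ij}|$. Using this, $\log q_{\det}\le0$, (5), (6) and (13),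
$$c\sum\min(y^2,|y|)\le2\varepsilon\sum|y_{ij}|+4\varepsilon^2|\log\varepsilon|+C\varepsilon^2 ,$$
where the left sum runs over all ten $y$'s. For $\varepsilon\le c/4$ each term satisfies
$$2\varepsilon|y|\le\tfrac c2\min(y^2,|y|)+\tfrac2c\varepsilon^2 :$$
for $|y|\le1$ by the arithmetic–geometric mean inequality, for $|y|\ge1$ because $2\varepsilon\le\frac c2$. Absorbing, $\frac c2\sum\min(y^2,|y|)=O(\varepsilon^2|\log\varepsilon|)$. So all $y\to0$, hence $a_{ij}^2\to1$; as $a_{ij}>0$ on $R_\varepsilon$, $A_k\to J$.

**Step 2: $|A_k-J|=O(\varepsilon_k)$.** The purpose is to sharpen Step 1 to the scale of (10). Let $Y=A-J$. For $A$ near $J$ three bounds hold: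

- $K(A)\ge\frac1{10}|Y|^2$, by (7) and $Q\ge\frac15|\cdot|^2$;
- $\big|\sum\tau_{ij}\log a_{ij}^2\big|\le C|Y|$;
- $|\det A|=|D(Y)+\det Y|\le C|Y|^2$ and $S\ge1$, so $\log q_{\det}\le4\log|Y|+C$.

Write $|Y|=\varepsilon\rho$; here $\rho>0$, because $\det A>0=\det J$. Then (5) and (13) give
$$4\varepsilon^2\log\varepsilon-C\varepsilon^2\le-\tfrac1{10}\varepsilon^2\rho^2+C\varepsilon^2\rho+\varepsilon^2\big(4\log(\varepsilon\rho)+C\big).$$
The terms $4\varepsilon^2\log\varepsilon$ cancel, leaving $\frac1{10}\rho^2\le C\rho+4\log\rho+C$. So $\rho$ is bounded.

**Step 3: sign conditions in the limit.** The purpose is to transfer what we know about $R_\varepsilon$ to a limit point. Pass to a subsequence with $X_k=(A_k-J)/\varepsilon_k\to X$, and let $p,q,r_1,r_2$ be the coordinates of $X$. Since $h(A_k)=h(J)=0$, we have $h(X)=0$, so $q=0$ by (11). From $\det A_k>0$ and (3), $D(X_k)+\varepsilon_k\det X_k>0$, so $D(X)\ge0$. The principal $2\times2$ minors of $A_k$ are positive, so by (2) $(e_i-e_j)^TX(e_i-e_j)\ge0$; summing over the three pairs gives $\operatorname{tr}(3\Pi X)=3\operatorname{tr}M=6p\ge0$.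

**Step 4: $D(X)>0$.** This is needed in order to use (10) at $X$. Suppose $D(X)=0$. By (5),
$$\varepsilon^{-2}\big(\Lambda_\varepsilon(A)+10\log10\big)-4\log\varepsilon=-\varepsilon^{-2}K(A)+\varepsilon^{-1}\sum\tau_{ij}\log a_{ij}^2+\big(\log q_{\det}-4\log\varepsilon\big).$$
The first term is $\le0$, the second is bounded by Step 2, and the third is $2\log|D(X_k)+\varepsilon\det X_k|-\log S\to-\infty$ by (9). So the left side tends to $-\infty$, while (13) says it is $\ge-C$: a contradiction. Hence $D(X)>0$. With $q=0$ this says $p^2>r_1^2+r_2^2$, and with $p\ge0$ we get $p>0$.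

**Step 5: comparison.** We contradict (12). By (10) at $X$ (locally uniformly) and at $X_{\sigma\theta_1}$, and by the choice of $A_k$, $F(X)\ge F(X_{\sigma\theta_1})$. On the other hand, with $q=0$, (8) and (11) give $Q(X)\ge11|M|^2\ge22p^2$ and $0<D(X)\le3p^2$, so
$$F(X)\le-22p^2-12p+2\log(3p^2)-\log10=\varphi(p)\le\varphi(p^*)<F(X_{\sigma\theta_1}).$$
This is a contradiction. $\square$

Note where $p\ge0$ entered. For $q=0$ and $p<0$ the term $-12p$ is positive, and the last comparison with $\varphi(p^*)$ would not be available; the positivity of the principal minors on $R_\varepsilon$ excludes this.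

**Making all weights positive.** Fix $\varepsilon$ as in Proposition 7 and write $R=R_\varepsilon$, $P^\pm=P^\pm_\varepsilon$. Give the nine $2\times2$ minors a common weight $\eta>0$. The added terms $\eta\log q$ are $\le0$ everywhere, and at the two points $P^\pm$, where these $q$'s are nonzero, they tend to $0$ as $\eta\to0$. So for small $\eta$ we obtain strictly positive data $u^0\in\mathbb R^{20}_{>0}$ with
$$\sigma_0:=\sup_{R\cap\{h=0\}}\ell_{u^0}<\min\big(\ell_{u^0}(P^+),\ell_{u^0}(P^-)\big).\tag{14}$$

## 8. Lifting the wall to all $3\le d\le n-3$

For a $d\times(n-d)$ matrix $A'$ let $\beta(A')$ be its upper-left $3\times3$ block. For $(d,n)=(3,6)$ there is nothing to lift: take $\beta=\mathrm{id}$, $R'=R$, $P'^\pm=P^\pm$, $u'=u^0$ below.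

**Step 1: extending a matrix with nonzero minors.** We need larger matrices whose minors are all nonzero along the whole path. Filling the new positions with one small number $t$ does not work: for $d=3$, $n=8$, the $2\times2$ minors in the two new columns would be $t\cdot t-t\cdot t=0$. Instead, for a $3\times3$ matrix $B$ with all minors nonzero and $t>0$, let $B_t$ be the $d\times(n-d)$ matrix with upper-left block $B$ and remaining entries $t^{2^k}$, with distinct integers $k\ge0$ at distinct positions. For example, with $d=3$, $n=7$ and new column $(t,t^2,t^4)^T$, the minor on rows $1,2$ and columns $1,4$ is $b_{11}t^2-b_{21}t=t(-b_{21}+b_{11}t)$.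

In general take rows $I_1$ and columns $I_2$, and group the terms of the Leibniz expansion of the minor by the set $T$ of positions used outside the block:
$$\text{minor}=\sum_T\pm\,t^{\sum_T2^k}\cdot\big(\text{minor of }B\text{ on the rows and columns of }I_1,I_2\text{ not used by }T\big).\tag{15}$$
Here $T$ runs over the partial matchings between $I_1$ and $I_2$ at positions outside the block whose unused rows and columns lie in the block. For given $T$, the terms are indexed by the bijections between the unused rows and the unused columns, and their signs are those of the small minor up to one common sign. At least one $T$ occurs, since any bijection $I_1\to I_2$ gives one. Distinct $T$ give distinct exponents, by uniqueness of binary expansions. Every coefficient is $\pm$ a minor of $B$ (possibly the empty one), hence nonzero. So the minor of $B_t$ equals $t^e\big(\pm(\text{a minor of }B)+O(t)\big)$, where $e$ and the minor of $B$ depend only on $(I_1,I_2)$, uniformly for $B$ in compact sets.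

On the compact path $\{A_{\varepsilon,\theta}\}_{|\theta|\le\theta_1}$ all minors are bounded away from $0$. Hence for all small $t$ the lifted path $\{(A_{\varepsilon,\theta})_t\}_{|\theta|\le\theta_1}$ lies in $\mathbf{Gr}_{\mathbb R}(d,n)^\circ$. Let $R'$ be the region containing it, and $P'^\pm=(P^\pm)_t$.

**Step 2: $\beta(R')\subset R$.** This allows us to use (14) on $R'$. The minors of $\beta(A')$ are minors of $A'$. So $\beta(R')$ is a connected subset of $\mathbf{Gr}_{\mathbb R}(3,6)^\circ$, and it contains $P^+=\beta(P'^+)\in R$. Hence it lies in $R$.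

**Step 3: data with a wall.** Give the $20$ minors inside the block the weights $u^0$, and all other minors a weight $\kappa>0$; call the result $u'$. Since $S(A')\ge S(\beta(A'))$ and the terms with weight $\kappa$ are $\le0$, we have $\ell_{u'}(A')\le\ell_{u^0}(\beta(A'))$ on $R'$. With Step 2,
$$\sup_{R'\cap\{h\circ\beta=0\}}\ell_{u'}\le\sigma_0 .$$
On the other side, a minor of $(P^\pm)_t$ not contained in the block has only nonempty $T$ in (15), so it tends to $0$ as $t\to0$. Thus $S(P'^\pm)\to S(P^\pm)$, and the part of $\ell_{u'}(P'^\pm)$ with weights $u^0$ tends to $\ell_{u^0}(P^\pm)>\sigma_0$. Fix $t$ so small that this part exceeds $\sigma_0$ at both points, and then $\kappa$ so small that $\ell_{u'}(P'^\pm)>\sigma_0$.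

**Step 4: an open set of data.** With $t$, and so $R'$ and $P'^\pm$, fixed, put
$$\mathcal U=\Big\{u\in\mathbb R_{>0}^{\binom nd}:\ \sup_{R'\cap\{h\circ\beta=0\}}\ell_u<\min\big(\ell_u(P'^+),\ell_u(P'^-)\big)\Big\}.\tag{16}$$
It contains $u'$. It is open: the set $R'\cap\{h\circ\beta=0\}$ is nonempty, because $R'$ is connected and $h\circ\beta$ takes both signs on it. So the supremum in (16) is a finite supremum (bounded above by $0$) of linear functions of $u$. It is therefore convex, hence continuous, on the open orthant. The right side is continuous as well.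

By Lemma 6 with $H=h\circ\beta$, *for every $u\in\mathcal U$ the region $R'$ contains at least two local maxima of $\ell_u$.*

## 9. Column sign flips and the count $2^{n-1}$

It remains to multiply the one bad region and to count. For $T\subseteq[n]$, flipping the signs of the columns in $T$ multiplies $p_I$ by $(-1)^{|T\cap I|}$. In the chart this changes the signs of some rows and columns of $A$. It preserves all $q_I$, hence $\ell_u$; so it maps local maxima to local maxima, and it permutes the regions.

**Step 1: the orbit of $R'$ has $2^{n-1}$ elements.** If $T$ maps a region to itself, it fixes its normalized sign vector, which means that $|T\cap I|$ has the same parity for all $I$. Let $i\ne j$. As $1\le d<n$, there is a $d$-subset $I$ with $i\in I$, $j\notin I$. Comparing $I$ with $(I\setminus\{i\})\cup\{j\}$ shows that $i\in T$ if and only if $j\in T$. So $T\in\{\emptyset,[n]\}$. Conversely $T=[n]$ multiplies all $p_I$ by the same sign and acts trivially. Hence the group of $2^n$ flips has an orbit of exactly $2^{n-1}$ regions through $R'$. For example, for $(3,6)$ this gives $32$ regions.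

**Step 2: counting maxima.** Let $u\in\mathcal U$ be admissible, so that all counts are finite. Each of the $2^{n-1}$ regions in the orbit has at least two local maxima, and every other region has at least one by Lemma 3. So
$$\#\{\text{local maxima}\}\ge\#\{\text{regions}\}+2^{n-1}.$$

**Step 3: counting the remaining critical points.** By Lemma 5 and Step 2,
$$\#\{\text{real critical points}\}\ge2\,\#\{\text{local maxima}\}-\#\{\text{regions}\}\ge\#\{\text{local maxima}\}+2^{n-1}.$$

By Lemma 4 almost every $u\in\mathcal U$ is admissible, and $\mathcal U$ is open and nonempty, so admissible $u\in\mathcal U$ exist and fill a set of positive measure. This proves part 1 of Theorem 2. Together with part 2, proved in Section 4, the conjecture holds for $(d,n)$ if and only if $\min(d,n-d)\le2$. $\blacksquare$
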